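# Sums of Two Matrix Orbits over an Elementary Divisor Domain

## 1. Scalars and Smith forms

Let $R$ be a commutative domain, and start with three elements $a,b,c\in R$. When is a unit multiple of $c$ the sum of a unit multiple of $a$ and a unit multiple of $b$? Dividing by the unit in front of $c$, this happens exactly when there are units $u_1,u_2$ with
$$c=u_1a+u_2b .$$
Over $\mathbb Z$ this reads $c=\pm a\pm b$. That settles scalars. These notes treat the same question for $n\times n$ matrices, where "multiply by a unit" becomes "multiply by invertible matrices on both sides".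

**Definition (elementary divisor domain).** A commutative domain $R$ is an *elementary divisor domain* if every matrix over $R$, of any size, is equivalent to its Smith normal form: there are invertible $U,V$ over $R$ such that $UAV$ is zero off the main diagonal and its diagonal entries $a_1,a_2,\dots$ satisfy $a_1\mid a_2\mid\cdots$.

Every principal ideal domain is an example. From now on $R$ is an elementary divisor domain.

**Definition (chains and orbits).** A *chain* of length $l$ is a tuple $a=(a_1,\dots,a_l)$ with $a_1\mid a_2\mid\cdots\mid a_l$; zeros are allowed, at the end. For $m\ge l\ge 0$ let $\mathcal O_a^{m\times l}$ be the set of $m\times l$ matrices equivalent to $\binom{\mathrm{diag}(a)}{0}$. We say that such matrices have *invariant factors* $a$; each $a_i$ is determined up to a unit. For $m=l=n$ we write $\mathcal O_a$: this is an orbit of the group of pairs $(U,V)$ acting by $A\mapsto UAV$. We write $\Pi a=a_1\cdots a_l$.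

For instance, $\begin{pmatrix}2&4\\6&8\end{pmatrix}$ over $\mathbb Z$ has entries with gcd $2$ and determinant $-8$, so it has invariant factors $(2,4)$.

Let $\mathcal O_a+\mathcal O_b=\{A+B:A\in\mathcal O_a,\ B\in\mathcal O_b\}$. The question is: *for which chains $a,b,c$ of length $n$ do we have $\mathcal O_c\subset\mathcal O_a+\mathcal O_b$?* Since $U(A+B)V=UAV+UBV$, the set $\mathcal O_a+\mathcal O_b$ is stable under equivalence. So the inclusion holds as soon as **one** matrix $C\in\mathcal O_c$ has the form $A+B$ with $A\in\mathcal O_a$, $B\in\mathcal O_b$.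

The Smith form of a $1\times 2$ matrix says that for $x,y\in R$ there is an invertible $Q$ with $(x,y)Q=(g,0)$. Multiplication by $Q$ does not change the ideal generated by the entries, so $xR+yR=gR$. Thus $R$ is a Bézout domain: gcd's exist and are linear combinations. The usual consequences hold with the usual proofs. If $z\mid xy$ and $z$ is coprime to $y$, then $z\mid x$. If coprime $y,z$ both divide $x$, then $yz\mid x$. The Chinese remainder theorem holds for coprime moduli. Also $\mathrm{lcm}(x,y)=xy/\gcd(x,y)$ exists for nonzero $x,y$, and $\mathrm{lcm}(x,0)=0$. Equality of gcd's or lcm's is meant up to units. We write $x\equiv y\ (z)$ for $z\mid x-y$; modulo $0$ this is equality. A vector is *unimodular* if its entries have gcd $1$.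

## 2. Two-by-two matrices with coprime corners

Take $n=2$, and suppose that the "corners" $a_1,b_1,c_1$ are nonzero and pairwise coprime. This case can be solved completely.

**Proposition 1.** Let $a,b,c$ be chains of length $2$ with $a_1,b_1,c_1$ nonzero and pairwise coprime. There are $A\in\mathcal O_a$, $B\in\mathcal O_b$ with $C=A+B\in\mathcal O_c$ and $\det A=a_1a_2$, $\det B=b_1b_2$, $\det C=c_1c_2$ if and only if
$$b_1b_2\equiv c_1c_2\ (a_1),\qquad a_1a_2\equiv c_1c_2\ (b_1),\qquad a_1a_2\equiv b_1b_2\ (c_1).\tag{1}$$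

*Necessity.* Expanding a $2\times2$ determinant, $\det(A+B)=\det A+\det B+(\text{mixed terms})$, where each mixed term is an entry of $A$ times an entry of $B$, hence divisible by $a_1b_1$. So $c_1c_2\equiv a_1a_2+b_1b_2$ modulo $a_1b_1$. Reducing modulo $a_1$ and modulo $b_1$ gives the first two congruences. Likewise $A=C+(-B)$ gives $a_1a_2\equiv c_1c_2+b_1b_2$ modulo $b_1c_1$, and reducing modulo $c_1$ gives the third.

*Sufficiency.* We build the matrices row by row. The first row of $A$ should be $a_1$ times a unimodular row $f_A$, and similarly for $B$ and $C$; so we need three unimodular rows with $a_1f_A+b_1f_B=c_1f_C$. With rows of length one this would be the scalar problem. With rows of length two it is always possible. Choose $x_0,\xi\in R$ with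
$$c_1\xi-b_1x_0=a_1,\tag{2}$$
which exist since $b_1,c_1$ are coprime, and put
$$f_A=(1,0),\qquad f_B=(x_0,c_1),\qquad f_C=(\xi,b_1).\tag{3}$$
Then $a_1f_A+b_1f_B=(a_1+b_1x_0,\;b_1c_1)=(c_1\xi,\;c_1b_1)=c_1f_C$. All three are unimodular: by (2), a common divisor of $x_0$ and $c_1$ divides $a_1$ and $c_1$, and a common divisor of $\xi$ and $b_1$ divides $a_1$ and $b_1$.

For $f=(f_1,f_2)$ and $\mu=(\mu_1,\mu_2)$ write $f\wedge\mu=f_1\mu_2-f_2\mu_1$, the determinant with rows $f,\mu$. The second rows come from the following lemma, which will be used again for all $n$.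

**Lemma 2.** Let $a_1,b_1,c_1$ be nonzero and pairwise coprime, and let $f_A,f_B,f_C$ be as in (3). Let $\alpha\in a_1R$, $\beta\in b_1R$, $\gamma\in c_1R$ satisfy
$$b_1\beta\equiv c_1\gamma\ (a_1),\qquad a_1\alpha\equiv c_1\gamma\ (b_1),\qquad a_1\alpha\equiv b_1\beta\ (c_1).$$
Then there are $\mu_A\in(a_1R)^2$ and $\mu_B\in(b_1R)^2$ such that $\mu_C:=\mu_A+\mu_B\in(c_1R)^2$ and $f_A\wedge\mu_A=\alpha$, $f_B\wedge\mu_B=\beta$, $f_C\wedge\mu_C=\gamma$.

*Proof.* Write $\alpha=a_1\alpha'$, $\beta=b_1\beta'$, $\gamma=c_1\gamma'$. We look for $\mu_A=(a_1P,\alpha)$ and $\mu_B=(b_1S,b_1Q)$. Then $f_A\wedge\mu_A=\alpha$ automatically. Also $f_B\wedge\mu_B=b_1(x_0Q-c_1S)$, and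
$$f_C\wedge\mu_C=\xi(a_1\alpha'+b_1Q)-b_1(a_1P+b_1S).$$
So we need $P,Q,S$ with

- (i) $x_0Q-c_1S=\beta'$;
- (ii) $a_1b_1P=E$, where $E=\xi(a_1\alpha'+b_1Q)-b_1^2S-c_1\gamma'$;
- (iii) $c_1\mid a_1\alpha'+b_1Q$;
- (iv) $c_1\mid a_1P+b_1S$.

Since $\gcd(x_0,c_1)=1$, we can choose $Q,S$ with (i). The rest then follows.

For (iii), multiply (i) by $b_1$: modulo $c_1$, $b_1x_0Q\equiv\beta$. By (2), $b_1x_0\equiv-a_1\ (c_1)$, so $-a_1Q\equiv\beta\ (c_1)$. Multiplying by $b_1$ gives $-a_1b_1Q\equiv b_1\beta\equiv a_1\alpha=a_1^2\alpha'\ (c_1)$. Hence $c_1\mid a_1(a_1\alpha'+b_1Q)$, and $a_1$ can be cancelled.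

For (ii), we show that $a_1$ and $b_1$ divide $E$; being coprime, their product then divides $E$, and $P$ exists. Modulo $b_1$ we have $c_1\xi\equiv a_1$, so
$$c_1E\equiv a_1^2\alpha'-c_1^2\gamma'=a_1\alpha-c_1\gamma\equiv0\ (b_1).$$
Modulo $a_1$ we have $c_1\xi\equiv b_1x_0$, so, using (i),
$$c_1E\equiv b_1^2x_0Q-c_1b_1^2S-c_1^2\gamma'=b_1^2\beta'-c_1^2\gamma'=b_1\beta-c_1\gamma\equiv0\ (a_1).$$
As $c_1$ is coprime to $a_1$ and to $b_1$, both divide $E$.

For (iv), by (ii), $b_1(a_1P+b_1S)=\xi(a_1\alpha'+b_1Q)-c_1\gamma'$, and this is $0$ modulo $c_1$ by (iii). Cancel $b_1$. $\square$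

*End of the proof of Proposition 1.* Assume (1), and apply Lemma 2 with $\alpha=a_2$, $\beta=b_2$, $\gamma=c_2$. Let $A$ have rows $a_1f_A$ and $\mu_A$, let $B$ have rows $b_1f_B$ and $\mu_B$, and let $C$ have rows $c_1f_C$ and $\mu_C$. Then $A+B=C$. The gcd of the entries of $A$ is $a_1$, because $f_A$ is unimodular and $a_1$ divides $\mu_A$; and $\det A=a_1(f_A\wedge\mu_A)=a_1a_2$. The first invariant factor is the gcd of the entries and the product of both is the determinant up to a unit, so, as $a_1\ne0$, $A\in\mathcal O_a$. The same argument applies to $B$ and $C$. $\square$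

**Example.** Over $\mathbb Z$ let $a=b=(1,2)$, $c=(5,5)$. Then (1) says $2\equiv2\ (5)$. With $\xi=0$, $x_0=-1$ we have $f_B=(-1,5)$ and $f_C=(0,1)$. Condition (i) is $-Q-5S=2$; take $Q=-2$, $S=0$. Then $\gamma'=1$ and $P=E=-5$. The matrices are
$$\begin{pmatrix}1&0\\-5&2\end{pmatrix}+\begin{pmatrix}-1&5\\0&-2\end{pmatrix}=\begin{pmatrix}0&5\\-5&0\end{pmatrix},$$
with determinants $2,2,25$.

**Example.** Now let $a=(1,1)$, $b=(1,2)$, $c=(5,5)$. If $\mathcal O_c\subset\mathcal O_a+\mathcal O_b$, then in particular $5I=A+B$, so $\det A=\det(5I-B)\equiv\det B\ (5)$. But $\det A=\pm1$ and $\det B=\pm2$. So here there is no solution, whatever signs we allow.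

## 3. Larger matrices: divisibility conditions, congruences, and an induction that fails

What changes when $n\ge3$? First, there are more necessary conditions. If $A$ has rank $1$ modulo a prime $p$ and $B\equiv0$, then $A+B$ cannot have rank $2$ modulo $p$. The following divisibility conditions record this. For chains of length $l$, let $(\mathrm I)_l$ be the conditions: for all $i,j\ge1$ with $i+j-1\le l$,
$$\gcd(a_i,b_j)\mid c_{i+j-1},\qquad \gcd(a_i,c_j)\mid b_{i+j-1},\qquad \gcd(b_i,c_j)\mid a_{i+j-1}.$$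
We write (I) for $(\mathrm I)_n$. Second, the moduli $a_1b_1,\ b_1c_1,\ a_1c_1$ of the $2\times 2$ case become
$$\delta=\gcd\{a_1\cdots a_k\,b_1\cdots b_{n-k}:1\le k\le n-1\},$$
$$\theta=\gcd\{b_1\cdots b_k\,c_1\cdots c_{n-k}:1\le k\le n-1\},\qquad \eta=\gcd\{a_1\cdots a_k\,c_1\cdots c_{n-k}:1\le k\le n-1\}.$$
For $n=3$, for example, $\delta=\gcd(a_1b_1b_2,\ a_1a_2b_1)$. The gcd of the empty set is $0$, so for $n=1$ congruences modulo $\delta,\theta,\eta$ are equalities.

The results of these notes are the following. The statement in Theorem C is the conjecture posed in "Sums Of Orbits Of Integral Matrices", https://estudogeral.sib.uc.pt/bitstream/10316/44407/1/sum_of_orbits-revised.pdf; we prove that it is true, for every elementary divisor domain and every $n\ge1$.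

**Theorem A (rectangular).** Let $m>l\ge0$ and let $a,b,c$ be chains of length $l$. There are $A\in\mathcal O_a^{m\times l}$, $B\in\mathcal O_b^{m\times l}$ with $A+B\in\mathcal O_c^{m\times l}$ if and only if $(\mathrm I)_l$ holds.

**Theorem B (square, exact determinants).** Let $n\ge2$ and let $a,b,c$ be chains (fixed elements) of length $n$. There are $A\in\mathcal O_a$, $B\in\mathcal O_b$ with $C=A+B\in\mathcal O_c$ and $\det A=\Pi a$, $\det B=\Pi b$, $\det C=\Pi c$ if and only if (I) holds and

- $(\delta)$ $\ \Pi c\equiv\Pi a+\Pi b\pmod\delta$,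
- $(\theta)$ $\ \Pi c\equiv\Pi a+(-1)^{n+1}\Pi b\pmod\theta$,
- $(\eta)$ $\ \Pi c\equiv(-1)^{n+1}\Pi a+\Pi b\pmod\eta$.

Moreover, (I) together with any two of $(\delta),(\theta),(\eta)$ already suffices.

**Theorem C.** For chains $a,b,c$ of length $n\ge 1$ we have $\mathcal O_c\subset\mathcal O_a+\mathcal O_b$ if and only if (I) holds and there are units $u_1,u_2$ with
$$\Pi c\equiv u_1\Pi a+u_2\Pi b\ (\mathrm{mod}\ \delta),\quad \Pi c\equiv u_1\Pi a+(-1)^{n+1}u_2\Pi b\ (\mathrm{mod}\ \theta),\quad \Pi c\equiv(-1)^{n+1}u_1\Pi a+u_2\Pi b\ (\mathrm{mod}\ \eta).$$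

For $n=2$ and coprime corners, $(\delta)$ is equivalent to the first two congruences in (1) (reduce modulo $a_1$ and modulo $b_1$), $(\theta)$ to the last two, and $(\eta)$ to the first and third. This is why any two suffice. In that case (I) follows from (1): for instance $D=\gcd(a_1,b_2)$ divides $c_1c_2$ by the first congruence, and $c_1$ is coprime to $a_1$, so $D\mid c_2$; the other conditions with $i+j=3$ are the same, and those with $i=j=1$ hold by coprimality.

For $n=3$, (I) no longer follows. Over $\mathbb Z$, with $p$ prime, take $a=(1,p,p)$, $b=(p,p,p)$, $c=(1,1,p^2)$. Then $\delta=p^2$, $\theta=\gcd(p,p^2)=p$, $\eta=1$, while $\Pi a=\Pi c=p^2$ and $\Pi b=p^3$, so all three congruences hold. But $\gcd(a_2,b_1)=p\nmid c_2=1$. In the other direction, the second example of Section 2 satisfies (I), since all the gcd's involved are $1$, but has no solution. Both kinds of conditions are needed.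

**The induction one would try.** Split off the corners: look for $A=a_1\oplus A'$, $B=b_1\oplus B'$, $C=c_1\oplus C'$ up to units, with $A'+B'=C'$ having the tails $(a_2,\dots,a_n)$, $(b_2,\dots,b_n)$, $(c_2,\dots,c_n)$ as invariant factors. This requires solving the scalar problem for the corners, but there is a worse obstacle: *the tails need not satisfy* (I). Take $a=b=(1,p)$, $c=(1,1)$. The tails are $(p),(p),(1)$, and $p\nmid1$: no unit multiples of $p$ and $p$ add up to a unit. Yet the original problem has a solution: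
$$\begin{pmatrix}1&0\\0&p\end{pmatrix}+\begin{pmatrix}0&1\\-p&1-2p\end{pmatrix}=\begin{pmatrix}1&1\\-p&1-p\end{pmatrix},$$
with determinants $p,\ p,\ 1$ and an entry $1$ in each matrix.

Section 2 avoids this. There the corners are not split off in the same column: the rows $f_A,f_B,f_C$ differ, and the leftover quantities $\alpha=f_A\wedge\mu_A$, $\beta$, $\gamma$ do *not* satisfy $\alpha+\beta=\gamma$; they are only tied by three congruences. For general $n$ we therefore put the corners into **two** columns and take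
$$A=\begin{pmatrix}a_1f_A&0\\ \mu_A&N_A\end{pmatrix},\quad B=\begin{pmatrix}b_1f_B&0\\ \mu_B&N_B\end{pmatrix},\quad C=\begin{pmatrix}c_1f_C&0\\ \mu_C&N_C\end{pmatrix},\tag{4}$$
where $N_A+N_B=N_C$ has two columns fewer but only one row fewer. Three tasks appear. We must find chains for the blocks $N$ that satisfy the divisibility conditions. We must complete each block by a column to reach the tail invariant factors. And we must tie the three completing columns by congruences. Since the blocks $N$ are not square, rectangular matrices enter, and Theorem A will be proved first, by induction on $l$ in steps of two.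

## 4. Localization, unimodular vectors, and minors

For a maximal ideal $M$, the localization $R_M$ is a local Bézout domain, hence a valuation domain: if $xR_M+yR_M=gR_M$ with $g\neq 0$, $x=gx'$, $y=gy'$, then $x',y'$ generate the unit ideal, so one of them is a unit and $x\mid y$ or $y\mid x$. Let $v=v_M$ be the valuation, with totally ordered value group $\Gamma$ and $v(0)=\infty$. For $R=\mathbb Z$ and $M=p\mathbb Z$ this is the $p$-adic valuation. Gcd and lcm correspond to minimum and maximum of valuations, and coprime elements have at most one positive valuation at each $M$.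

**(F0)** *For $x,y\in R$: $y\mid x$ if and only if $v_M(y)\le v_M(x)$ for all $M$.* If $x\in yR_M$ for all $M$, the ideal $\{r\in R: rx\in yR\}$ lies in no maximal ideal, so it contains $1$. Hence a congruence modulo $y$ may be checked in all $R_M$, and only those $M$ with $v_M(y)>0$ matter. Equality of gcd's may also be checked at each $M$.

**(F1)** *For $y\in R^e$, $e\ge 1$, there is $Q\in GL_e(R)$ with $yQ=(\gcd(y),0,\dots,0)$.* This is the Smith form of a $1\times e$ matrix. If $y$ is unimodular, we get $yQ=(1,0,\dots,0)$ for a suitable $Q$, so $y$ is the first row of $Q^{-1}$. By transposing, every unimodular column is the first column of an invertible matrix.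

**(F2)** *If $e\ge2$ and $\gcd(y_1,\dots,y_e,h)=1$, there is $\zeta\in R^e$ with $y+h\zeta$ unimodular.* Let $yQ=(g,0,\dots,0)$ with $g=\gcd(y)$. Then $\gcd(g,h)=1$. With $\zeta=(0,1,0,\dots,0)Q^{-1}$ we get $(y+h\zeta)Q=(g,h,0,\dots,0)$, which is unimodular. For $e=1$ this is false: over $\mathbb Z$, $2+5\zeta$ is never $\pm1$.

**(F3)** *A matrix with $l$ columns and at least $l$ rows has invariant factors $s$ if and only if, for all $k\le l$, the gcd of its $k\times k$ minors is $s_1\cdots s_k$.* "Only if": by Cauchy–Binet, equivalence does not change the gcd of the $k\times k$ minors, and for $\binom{\mathrm{diag}(s)}0$ it is $s_1\cdots s_k$. "If": let $t$ be the invariant factors. Then $t_1\cdots t_k$ and $s_1\cdots s_k$ are associates for all $k$. As long as $s_1\cdots s_{k-1}\ne0$, this gives that $t_k$ and $s_k$ are associates. If $j$ is minimal with $s_j=0$, then $t_j=0$ as well, and all later entries of both chains are $0$.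

## 5. Why the conditions are necessary

**Step 1: the divisibility conditions.** *This step proves $(\mathrm I)_l$ from $A+B=C$ with $m\times l$ matrices, $m\ge l$.* Let $k=i+j-1\le l$ and $D=\gcd(a_i,b_j)$. Modulo $D$ the invariant factors $a_i,\dots,a_l$ vanish, so $A$ is congruent to a product of an $m\times(i-1)$ and an $(i-1)\times l$ matrix. Likewise $B$ is congruent to a product with inner size $j-1$. Putting the factors side by side, $C\equiv XY\ (D)$ with $X$ of size $m\times(k-1)$ and $Y$ of size $(k-1)\times l$. Multiply by invertible matrices that bring $C$ to Smith form and take the upper left $k\times k$ block: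
$$\mathrm{diag}(c_1,\dots,c_k)\equiv X'Y'\ (D),\qquad Y'\text{ of size }(k-1)\times k .$$
Over the fraction field $Y'$ has a nonzero kernel vector. Clearing denominators and dividing by the gcd of the entries gives a unimodular $y\in R^k$ with $Y'y=0$. Hence $D\mid c_sy_s$ for all $s\le k$. Since $c_s\mid c_k$, also $D\mid c_ky_s$ for all $s$, and as the $y_s$ generate $R$, $D\mid c_k$. The other two families in $(\mathrm I)_l$ follow by applying this to $B=C+(-A)$ and $A=C+(-B)$.

**Step 2: the congruences.** *This step proves $(\delta),(\theta),(\eta)$ for the determinants of square matrices.* Expanding $\det(A+B)$ by rows and then by Laplace's formula,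
$$\det(A+B)=\sum_{I,J}\pm\det A[I,J]\,\det B[I^c,J^c],\qquad |I|=|J|.$$
The terms with $|I|=n$ and $|I|=0$ give $\det A$ and $\det B$. By (F3), a term with $|I|=k$, $1\le k\le n-1$, is divisible by $a_1\cdots a_k\,b_1\cdots b_{n-k}$, hence by $\delta$. So $\det C\equiv\det A+\det B\ (\delta)$. Applied to $A=C+(-B)$ this gives $\det A\equiv\det C+(-1)^n\det B\ (\theta)$, i.e. $\det C\equiv\det A+(-1)^{n+1}\det B\ (\theta)$. Applied to $B=C+(-A)$ it gives $\det C\equiv(-1)^{n+1}\det A+\det B\ (\eta)$.

This proves necessity in Theorems A and B. For Theorem C, suppose $C=A+B$ with $A\in\mathcal O_a$, $B\in\mathcal O_b$, $C\in\mathcal O_c$. Then $\det A=u'\Pi a$, $\det B=u''\Pi b$, $\det C=w\Pi c$ with units $u',u'',w$. Dividing the congruences of Step 2 by $w$ gives the congruences of Theorem C with $u_1=u'/w$, $u_2=u''/w$.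

## 6. Making the corners nonzero and coprime

*Here we reduce sufficiency in Theorems A and B to the case of nonzero, pairwise coprime corners, for chains of length $l\ge1$.* By $(\mathrm I)_l$ with $i=j=1$, each of the three pairwise gcd's of $a_1,b_1,c_1$ divides the third corner, so the three gcd's coincide.

**Step 1: some corner is zero.** If $a_1=0$, then $a=0$, and $(\mathrm I)_l$ gives $b_j=\gcd(a_1,b_j)\mid c_j$ and $c_j=\gcd(a_1,c_j)\mid b_j$; take $A=0$ and $B=C\in\mathcal O_b^{m\times l}=\mathcal O_c^{m\times l}$. If $b_1=0$, then in the same way $a_j\mid c_j\mid a_j$; take $B=0$, $A=C$. If $c_1=0$, then $a_i=\gcd(a_i,c_1)\mid b_i$ and $b_i=\gcd(b_i,c_1)\mid a_i$; take $B=-A$, $C=0$. This works for all $m\ge l\ge1$. In the square case $n\ge2$ we also need the exact determinants.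

- If $a_1=0$, then $\delta=\eta=0$, and either of $(\delta),(\eta)$ says $\Pi c=\Pi b$. Take $A=0$, $B=C=\mathrm{diag}(b)$.
- If $b_1=0$, then $\delta=\theta=0$, and either of $(\delta),(\theta)$ says $\Pi c=\Pi a$. Take $B=0$, $A=C=\mathrm{diag}(a)$.
- If $c_1=0$, then $\theta=\eta=0$, and either of $(\theta),(\eta)$ says $\Pi b=(-1)^n\Pi a$. Take $A=\mathrm{diag}(a)$, $B=-A$, $C=0$.

Any two of the three congruences contain one that is needed.

**Step 2: all corners are nonzero.** Divide all entries of the three chains by $g=\gcd(a_1,b_1)\ne0$, which also divides $c_1$. Then $(\mathrm I)_l$ is preserved, and the new corners are pairwise coprime. In the square case $\Pi a,\Pi b,\Pi c,\delta,\theta,\eta$ are all divided by $g^n$, so each congruence is preserved. A solution of the new problem times $g$ solves the old one.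

*From here to the end of Section 10: $m\ge l\ge2$, the chains $a,b,c$ of length $l$ satisfy $(\mathrm I)_l$, and $a_1,b_1,c_1$ are nonzero and pairwise coprime.*

## 7. A row of corners above a narrower block

The next lemma makes the form (4) precise: it says what has to be found.

**Lemma 3.** Let $N_A,N_B$ be $(m-1)\times(l-2)$ matrices and $N_C=N_A+N_B$. Let $\hat\alpha,\hat\beta,\hat\gamma\in R^{m-1}$ be columns such that $[\hat\alpha,N_A]$, $[\hat\beta,N_B]$, $[\hat\gamma,N_C]$ have invariant factors $(a_2,\dots,a_l)$, $(b_2,\dots,b_l)$, $(c_2,\dots,c_l)$, and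
$$b_1\hat\beta\equiv c_1\hat\gamma\ (a_1),\qquad a_1\hat\alpha\equiv c_1\hat\gamma\ (b_1),\qquad a_1\hat\alpha\equiv b_1\hat\beta\ (c_1).\tag{5}$$
Then there are $A\in\mathcal O_a^{m\times l}$, $B\in\mathcal O_b^{m\times l}$ with $C=A+B\in\mathcal O_c^{m\times l}$. If $m=l$, then moreover $\det A=a_1\det[\hat\alpha,N_A]$, $\det B=b_1\det[\hat\beta,N_B]$, $\det C=c_1\det[\hat\gamma,N_C]$.

*Proof.* The entries of $\hat\alpha$ are divisible by the first invariant factor $a_2$ of $[\hat\alpha,N_A]$, hence by $a_1$. Similarly $b_1\mid\hat\beta$ and $c_1\mid\hat\gamma$. So Lemma 2 applies in each coordinate and gives $(m-1)\times2$ matrices $\mu_A,\mu_B,\mu_C=\mu_A+\mu_B$, divisible by $a_1,b_1,c_1$ respectively, such that applying $f_A\wedge\cdot$ to the rows of $\mu_A$ yields $\hat\alpha$, and likewise for $B,C$. Define $A,B,C$ by (4). Since $a_1f_A+b_1f_B=c_1f_C$, we have $A+B=C$.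

Let $f=f_A$, choose $g_1,g_2$ with $g_1f_1+g_2f_2=1$, and multiply the first two columns of $A$ on the right by
$$\begin{pmatrix}g_1&-f_2\\g_2&f_1\end{pmatrix},$$
which has determinant $1$. The row $f$ becomes $(1,0)$, and a row $\mu$ becomes $(g_1\mu_1+g_2\mu_2,\ f\wedge\mu)$. So $A$ becomes
$$\begin{pmatrix}a_1&0&0\\ *&\hat\alpha&N_A\end{pmatrix}$$
with all entries of $*$ divisible by $a_1$. Row operations clear $*$. Thus $A$ is equivalent, by transformations of determinant $1$, to $a_1\oplus[\hat\alpha,N_A]$, which has invariant factors $(a_1,a_2,\dots,a_l)$. The same works for $B$ and $C$. $\square$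

For $l=m=2$ the blocks $N$ are empty, and Lemma 3 with $\hat\alpha=a_2$, $\hat\beta=b_2$, $\hat\gamma=c_2$ is the proof of Proposition 1.

## 8. Rank functions and the chains of the narrower blocks

We need chains $\nu^A,\nu^B,\nu^C$ of length $l-2$ for $N_A,N_B,N_C$. They must satisfy $(\mathrm I)_{l-2}$, and they must allow a completion by one column to the tails. The simplest try is to shorten the tails, $\nu^A_i=a_{i+1}$ for $i\le l-2$. It fails. For $l=3$ over $\mathbb Z$ take $a=b=(1,p,p)$, $c=(1,1,p)$. These satisfy $(\mathrm I)_3$: the only gcd's different from $1$ are equal to $p$; $\gcd(a_i,b_j)=p$ needs $i,j\ge2$, hence $i+j-1=3$ and $p\mid c_3$; and $\gcd(a_i,c_j)=p$ or $\gcd(b_i,c_j)=p$ needs $j=3$, $i\ge2$, which is out of range. But the shortened tails are $(p),(p),(1)$, and $p\nmid1$. The cure is to enlarge $\nu^C$ just enough, to $(p)$. To see what "just enough" means in general, we translate $(\mathrm I)_l$.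

**Definition (rank function).** For a maximal ideal $M$ and $t\in\Gamma_{>0}\cup\{\infty\}$ put $r_A(t)=\#\{i: v(a_i)<t\}$, and similarly $r_B,r_C$.

Since $v(a_1)\le v(a_2)\le\cdots$, we have $v(a_i)\ge t\iff r_A(t)<i$. For $(1,2,12)$ over $\mathbb Z$ at $p=2$, the valuations are $0,1,2$, so $r(1)=1$, $r(2)=2$, and $r(t)=3$ for $t\ge3$.

**Lemma 4.** For any chains of length $l\ge0$, $(\mathrm I)_l$ holds if and only if, for all $M$ and $t$, each of $r_A,r_B,r_C$ is at most the sum of the other two.

*Proof.* ($\Rightarrow$) By symmetry we show $r_C\le r_A+r_B$. If $r_A+r_B\ge l$ this is trivial. Otherwise put $i=r_A+1$, $j=r_B+1$, so $i+j-1=r_A+r_B+1\le l$. Then $v(a_i),v(b_j)\ge t$, so $(\mathrm I)_l$ gives $v(c_{r_A+r_B+1})\ge t$, i.e. $r_C\le r_A+r_B$. ($\Leftarrow$) Given $i,j$ with $i+j-1\le l$ and $M$, let $t=\min(v(a_i),v(b_j))$; we may assume $t>0$. Then $r_A\le i-1$ and $r_B\le j-1$, so $r_C\le i+j-2$, i.e. $v(c_{i+j-1})\ge t$. By (F0), $\gcd(a_i,b_j)\mid c_{i+j-1}$. The rest follows by symmetry.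 $\square$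

Shortening the tails replaces $r$ by $\min(\hat r,l-2)$ with $\hat r=\max(r-1,0)$, and the triangle inequality can be lost: $(1,1,2)$ becomes $(0,0,1)$. So we cut each rank down to the sum of the other two.

**Definition (inner chains).** For $1\le i\le l-2$ put
$$\nu^A_i=\mathrm{lcm}\bigl(a_{i+1},\ \gcd(b_{j+1},c_{k+1}):\ j,k\ge1,\ j+k=i+1\bigr),$$
and define $\nu^B,\nu^C$ by permuting the roles of $a,b,c$.

In the example above, $\nu^C_1=\mathrm{lcm}(c_2,\gcd(a_2,b_2))=p$ and $\nu_1^A=\mathrm{lcm}(a_2,\gcd(b_2,c_2))=p$, and likewise $\nu^B_1=p$.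

**Lemma 5.** The $\nu^A_i$ form a chain with rank function
$$r'_A=\min(\hat r_A,\ \hat r_B+\hat r_C,\ l-2),\tag{6}$$
and likewise for $B,C$. The chains $\nu^A,\nu^B,\nu^C$ satisfy $(\mathrm I)_{l-2}$, and
$$a_{i+1}\mid\nu^A_i\mid a_{i+2}\quad(1\le i\le l-2),\qquad\text{likewise for }B,C.\tag{7}$$

*Proof.* For $j\ge1$ we have $v(b_{j+1})\ge t\iff r_B\le j\iff\hat r_B<j$, and similarly for $A,C$. There are $j,k\ge1$ with $j+k=i+1$, $\hat r_B<j$, $\hat r_C<k$ if and only if $(\hat r_B+1)+(\hat r_C+1)\le i+1$, i.e. $\hat r_B+\hat r_C<i$. Since the valuation of an lcm is a maximum and that of a gcd a minimum, $v(\nu^A_i)\ge t$ if and only if $\hat r_A<i$ or $\hat r_B+\hat r_C<i$. This condition passes from $i$ to $i+1$, for all $M$ and $t$, so $\nu^A$ is a chain; and counting the $i\le l-2$ where it fails gives (6).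

For $(\mathrm I)_{l-2}$, by Lemma 4 and symmetry it suffices that $r'_C\le r'_A+r'_B$. If $r'_A$ or $r'_B$ equals $l-2$, this is clear. If $r'_A=\hat r_B+\hat r_C$ or $r'_B=\hat r_A+\hat r_C$, the right side is at least $\hat r_C\ge r'_C$. Otherwise $r'_A+r'_B=\hat r_A+\hat r_B\ge r'_C$ by (6) for $C$.

In (7) the first divisibility is clear. For the second, $a_{i+1}\mid a_{i+2}$, and for $j+k=i+1$ condition $(\mathrm I)_l$ gives $\gcd(b_{j+1},c_{k+1})\mid a_{j+k+1}=a_{i+2}$. $\square$

## 9. Completing a block by one column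

*This section shows how a column is added to a block with invariant factors $\nu$ to reach invariant factors $s$, when $s$ and $\nu$ interlace as in (7), and with most coefficients of that column divisible by a prescribed $h$.*

Let $q\ge1$ and let $s=(s_1,\dots,s_q)$, $\nu=(\nu_1,\dots,\nu_{q-1})$ be chains with $s_i\mid\nu_i\mid s_{i+1}$. Define $\chi_1=s_1$, and for $i\ge2$
$$\chi_i=\chi_{i-1}\cdot(s_i/\nu_{i-1})\ \text{ if }\nu_{i-1}\ne0,\qquad \chi_i=0\ \text{ if }\nu_{i-1}=0 .$$
Then $\chi_1\mid\chi_2\mid\cdots\mid\chi_q$ and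
$$\chi_i\,\nu_1\cdots\nu_{i-1}=s_1\cdots s_i\qquad(1\le i\le q).\tag{8}$$
Indeed, if $\nu_1,\dots,\nu_{i-1}\ne0$ this is an induction: $\chi_i\nu_1\cdots\nu_{i-1}=\chi_{i-1}\nu_1\cdots\nu_{i-2}\,s_i$. If $\nu_j=0$ for some $j\le i-1$, then $s_{j+1}=0$ and both sides vanish.

For instance, $s=(1,p)$, $\nu=(p)$ give $\chi=(1,1)$, and $s=(1,p^2)$, $\nu=(p)$ give $\chi=(1,p)$.

**Lemma 6.** Let $h\ne0$ satisfy $\gcd(h,\nu_k)\mid\chi_k$ for $1\le k\le q-1$, and put $\chi'_i=\mathrm{lcm}(\chi_i,h)$ for $i<q$. Let $T$ be the matrix with $q$ columns and at least $q$ rows whose first column is $(\chi'_1,\dots,\chi'_{q-1},\chi_q,0,\dots,0)^T$ and whose other columns form $\binom{\mathrm{diag}(\nu)}{0}$. Then $T$ has invariant factors $s$.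

The condition on $h$ matters: for $s=(1,p^2)$, $\nu=(p)$, $h=p$ it fails, and $T=\begin{pmatrix}p&p\\p&0\end{pmatrix}$ has all entries divisible by $p$.

*Proof.* We compute minors and use (F3). Let $\nu_1,\dots,\nu_d$ be the nonzero $\nu$'s.

**Step 1: sizes $k\ge d+2$.** *Both sides of (F3) vanish here.* A $k\times k$ minor uses at least $k-1\ge d+1$ of the $\nu$-columns, one of which is zero. And $k\le q$ gives $d+1\le q-1$, so $\nu_{d+1}=0$, hence $s_{d+2}=0$ and $s_1\cdots s_k=0$.

**Step 2: for $k\le d+1$, all $k\times k$ minors are divisible by $s_1\cdots s_k$.** The column with $\nu_j$ is zero outside row $j$. So the possibly nonzero $k\times k$ minors are, up to sign, $\nu_I:=\prod_{i\in I}\nu_i$ with $|I|=k$, and $\chi^*_i\nu_J$ with $|J|=k-1$, $i\le q$, $i\notin J$, where $\chi^*_i=\chi'_i$ for $i<q$ and $\chi^*_q=\chi_q$. Note that $\chi_i\mid\chi_i^*$.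

- We have $s_1\cdots s_k\mid\nu_1\cdots\nu_k\mid\nu_I$.
- If $i\ge k$, then $s_1\cdots s_k=\chi_k\nu_1\cdots\nu_{k-1}$ divides $\chi_i\nu_J$, hence $\chi^*_i\nu_J$.
- If $i<k$, then $i\le q-1$ and $J\subset\{1,\dots,q-1\}\setminus\{i\}$ has $k-1$ elements, so $k\le q-1$. Then $\nu_J$ is a multiple of $\prod_{j\le k,\,j\ne i}\nu_j$, and by (8) $\chi_i\prod_{j\le k,\,j\ne i}\nu_j=s_1\cdots s_i\,\nu_{i+1}\cdots\nu_k$, which is divisible by $s_1\cdots s_k$.

**Step 3: for $k\le d+1$, the gcd is no larger.** For $k=q$, the minor $\chi_q\nu_1\cdots\nu_{q-1}$ equals $s_1\cdots s_q$. For $k<q$, the minors include $\nu_1\cdots\nu_{k-1}$ times each of $\nu_k$, $\chi'_k$, $\chi_q$. By (8) it suffices that $\gcd(\nu_k,\chi'_k,\chi_q)=\chi_k$. First, $\chi_k$ divides all three: for $\chi_k'$ and $\chi_q$ this is clear; and $\chi_k\nu_1\cdots\nu_{k-1}=s_1\cdots s_k\mid\nu_1\cdots\nu_k$ with $\nu_1\cdots\nu_{k-1}\ne0$ (as $k-1\le d$) gives $\chi_k\mid\nu_k$. Now work at a maximal ideal. If $v(h)\le v(\chi_k)$, then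 $v(\chi'_k)=v(\chi_k)$. If $v(h)>v(\chi_k)$, then $\min(v(h),v(\nu_k))\le v(\chi_k)<v(h)$ forces $v(\nu_k)\le v(\chi_k)$, so $v(\nu_k)=v(\chi_k)$. In both cases the gcd has valuation $v(\chi_k)$. $\square$

Why do we want multiples of $h$? The columns $\hat\alpha,\hat\beta,\hat\gamma$ must satisfy (5), but they will be written in bases adapted to $N_A,N_B,N_C$, which are unrelated to each other at first sight. If all coefficients but the last are multiples of $h_A=b_1c_1$ (respectively $h_B=a_1c_1$, $h_C=a_1b_1$), the corresponding terms disappear from (5). Section 10 shows that these $h$'s are allowed.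

## 10. Local comparison and the three completing columns

By (7), Section 9 applies with $q=l-1$, $s_i=a_{i+1}$ and $\nu=\nu^A$. Call the resulting elements $\chi^A_k$ $(1\le k\le l-1)$ and put $\chi^A=\chi^A_{l-1}$. Define $\chi^B_k,\chi^B,\chi^C_k,\chi^C$ likewise. By (8) with $i=l-1$,
$$a_1\,\chi^A\,\Pi\nu^A=\Pi a,\qquad b_1\,\chi^B\,\Pi\nu^B=\Pi b,\qquad c_1\,\chi^C\,\Pi\nu^C=\Pi c.\tag{9}$$

All data so far are symmetric under permutations of the three chains. We therefore let $(X,Y;z,\varepsilon)$ denote one of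
$$(B,C;a,1),\qquad(A,C;b,1),\qquad(A,B;c,-1),\tag{10}$$
let $x,y$ be the chains of $X,Y$, and let $Z$ be the letter of $z$. The sign $\varepsilon$ is used only later.

**Lemma 7.** Let $M$ be such that $\tau:=v(z_1)>0$. Then $\tau<\infty$, $v(x_1)=v(y_1)=0$, and the following hold, also with $X$ and $Y$ exchanged.

1. $\min(v(x_i),\tau)=\min(v(y_i),\tau)$ for $i\le l$, and $\min(v(\nu^X_i),\tau)=\min(v(x_{i+1}),\tau)$ for $i\le l-2$.
2. For $1\le k\le l-1$: if $v(x_{k+1})<\tau$, then $v(\chi^X_k)=v(x_{k+1})$; if $v(x_{k+1})\ge\tau$, then $v(\chi^X_k)\ge\tau$.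
3. $\min(\tau,v(\nu^X_k))\le v(\chi^X_k)$ for $k\le l-2$, and $\min(\tau,v(\chi^X))=\min(\tau,v(x_l))$.

*Proof.* As the corners are nonzero and coprime, $\tau<\infty$ and $v(x_1)=v(y_1)=0$.

(1) For $0<t\le\tau$ we have $r_Z(t)=0$, so Lemma 4 gives $r_X(t)=r_Y(t)$. By (6), $r'_X=\min(\hat r_X,\hat r_Y+0,l-2)=\min(\hat r_X,l-2)$. So for all such $t$: $v(x_i)\ge t\iff v(y_i)\ge t$, and for $i\le l-2$, $v(\nu^X_i)\ge t\iff\hat r_X<i\iff v(x_{i+1})\ge t$. This is (1).

(2) If $v(x_{k+1})<\tau$, then $v(\nu^X_j)=v(x_{j+1})<\tau$ for $j\le k-1$ by (1), and (8) in the form $\chi^X_k\nu^X_1\cdots\nu^X_{k-1}=x_2\cdots x_{k+1}$ gives $v(\chi^X_k)=v(x_{k+1})$. If $v(x_{k+1})\ge\tau$, let $k_0\ge1$ be smallest with $v(x_{k_0+1})\ge\tau$. Then $v(\nu^X_j)=v(x_{j+1})<\tau$ for $j<k_0$, so (8) gives $v(\chi^X_{k_0})=v(x_{k_0+1})\ge\tau$; and $\chi^X_{k_0}\mid\chi^X_k$.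

(3) If $v(x_{k+1})<\tau$ and $k\le l-2$, then $v(\nu^X_k)=v(x_{k+1})=v(\chi^X_k)$ by (1) and (2); if $v(x_{k+1})\ge\tau$, then $v(\chi^X_k)\ge\tau$. The second part is (2) for $k=l-1$. $\square$

**Lemma 8.** Put $h_A=b_1c_1$, $h_B=a_1c_1$, $h_C=a_1b_1$. Then $\gcd(h_A,\nu^A_k)\mid\chi^A_k$ for $k\le l-2$, and likewise for $B,C$. Moreover
$$d_a:=\gcd(a_1,\chi^B)=\gcd(a_1,b_l)=\gcd(a_1,c_l)=\gcd(a_1,\chi^C),$$
$$d_b:=\gcd(b_1,\chi^A)=\gcd(b_1,a_l)=\gcd(b_1,c_l)=\gcd(b_1,\chi^C),$$
$$d_c:=\gcd(c_1,\chi^A)=\gcd(c_1,a_l)=\gcd(c_1,b_l)=\gcd(c_1,\chi^B).$$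

*Proof.* Check at each $M$. At most one of $v(b_1),v(c_1)$ is positive. If neither is, $v(h_A)=0$ and the first claim is trivial at $M$. If one of them is positive, it equals $v(h_A)$, and Lemma 7(3) applies with $X$ or $Y$ equal to $A$ and $\tau=v(h_A)$. The case of $B,C$ is the same. For $d_a$, only $M$ with $\tau=v(a_1)>0$ matter. There Lemma 7(3),(1) for the pair $(B,C)$ gives
$$\min(\tau,v(\chi^B))=\min(\tau,v(b_l))=\min(\tau,v(c_l))=\min(\tau,v(\chi^C)).$$
The other two lines are analogous. $\square$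

Put $a_1^\circ=a_1/d_a$, $b_1^\circ=b_1/d_b$, $c_1^\circ=c_1/d_c$. These are nonzero and pairwise coprime. Choose $\kappa_a,\kappa_b,\kappa_c\in R$ with
$$b_1\tfrac{\chi^B}{d_a}\kappa_a\equiv c_1\tfrac{\chi^C}{d_a}\ (a_1^\circ),\quad a_1\tfrac{\chi^A}{d_b}\kappa_b\equiv c_1\tfrac{\chi^C}{d_b}\ (b_1^\circ),\quad a_1\tfrac{\chi^A}{d_c}\kappa_c\equiv b_1\tfrac{\chi^B}{d_c}\ (c_1^\circ).\tag{11}$$
Such $\kappa_a$ exists and is a unit modulo $a_1^\circ$: since $d_a=\gcd(a_1,\chi^B)=\gcd(a_1,\chi^C)$ and $a_1$ is coprime to $b_1c_1$, both $b_1\chi^B/d_a$ and $c_1\chi^C/d_a$ are coprime to $a_1^\circ$. The same holds for $\kappa_b$ and $\kappa_c$.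

**Adapted bases.** Suppose $N_A+N_B=N_C$ are $(m-1)\times(l-2)$ matrices with invariant factors $\nu^A,\nu^B,\nu^C$. For each $X\in\{A,B,C\}$ write $N_X=U_X\binom{\mathrm{diag}(\nu^X)}{0}V_X$ with $U_X,V_X$ invertible. Let $z^X_1,\dots,z^X_{l-2}$ be the first $l-2$ columns of $U_X$ and $W_X$ their span, a direct summand of $R^{m-1}$ that contains the columns of $N_X$. Put $e=m-l+1\ge1$, and let $\pi_X:R^{m-1}\to R^e$ send a vector $\zeta$ to the last $e$ coordinates of $U_X^{-1}\zeta$. This map is surjective with kernel $W_X$.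

**Lemma 9.** Let $N_A+N_B=N_C$ be as above, and let $\omega_A,\omega_B,\omega_C\in R^{m-1}$ be such that all $\pi_X(\omega_X)$ are unimodular and
$$\omega_B\equiv\kappa_a\omega_C\ (a_1^\circ),\qquad \omega_A\equiv\kappa_b\omega_C\ (b_1^\circ),\qquad \omega_A\equiv\kappa_c\omega_B\ (c_1^\circ).\tag{12}$$
Then the columns
$$\hat\alpha=\sum_{i\le l-2}\mathrm{lcm}(\chi^A_i,h_A)\,z^A_i+\chi^A\omega_A,\tag{13}$$
and $\hat\beta,\hat\gamma$ defined likewise with $B,h_B$ and $C,h_C$, satisfy the hypotheses of Lemma 3.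

*Proof.* **Step 1: the invariant factors.** By (F1) let $L\in GL_e(R)$ have first column $\pi_A(\omega_A)$, and let $\omega'$ be the vector of the first $l-2$ coordinates of $U_A^{-1}\omega_A$. The matrix
$$U'_A=U_A\begin{pmatrix}I&(\omega',0,\dots,0)\\0&L\end{pmatrix}$$
is invertible, and its first $l-1$ columns are $z^A_1,\dots,z^A_{l-2},\omega_A$. Hence $[\hat\alpha,N_A]=U'_A\,T\,(1\oplus V_A)$ with $T$ as in Lemma 6 for $q=l-1$, $s_i=a_{i+1}$, $\nu=\nu^A$, $h=h_A$; here $T$ has $m-1\ge q$ rows. By Lemma 8 the condition on $h$ in Lemma 6 holds, so $[\hat\alpha,N_A]$ has invariant factors $(a_2,\dots,a_l)$. The same works for $B,C$.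

**Step 2: the congruences (5).** By (13), $\hat\alpha\equiv\chi^A\omega_A$ modulo $b_1c_1$, $\hat\beta\equiv\chi^B\omega_B$ modulo $a_1c_1$, and $\hat\gamma\equiv\chi^C\omega_C$ modulo $a_1b_1$. So (5) becomes
$$b_1\chi^B\omega_B\equiv c_1\chi^C\omega_C\ (a_1),\quad a_1\chi^A\omega_A\equiv c_1\chi^C\omega_C\ (b_1),\quad a_1\chi^A\omega_A\equiv b_1\chi^B\omega_B\ (c_1).$$
Divide the first by $d_a$: it is equivalent to $b_1\frac{\chi^B}{d_a}\omega_B\equiv c_1\frac{\chi^C}{d_a}\omega_C\ (a_1^\circ)$. By (11), and since $b_1\chi^B/d_a$ is a unit modulo $a_1^\circ$, this is equivalent to $\omega_B\equiv\kappa_a\omega_C\ (a_1^\circ)$. The other two are treated in the same way. So (5) is equivalent to (12). $\square$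

What remains is to solve (12) with the vectors $\pi_X(\omega_X)$ unimodular. The difficulty is that (12) transports $\omega_C$ into a condition on $\omega_B$, while unimodularity of $\omega_C$ and $\omega_B$ is tested by different maps $\pi_C,\pi_B$. The next lemma says that these maps agree where (12) has content.

**Lemma 10.** Let $N_A+N_B=N_C$ be as above, let $(X,Y;z,\varepsilon)$ be as in (10), and let $M$ be such that $v(z_1^\circ)>0$. Then:

1. $v(x_i)=v(y_i)<v(z_1)$ for all $i\le l$; $v(\nu^X_i)=v(\nu^Y_i)=v(x_{i+1})$ for $i\le l-2$; $v(\chi^X)=v(\chi^Y)=v(x_l)$; and $v(z_1^\circ)=v(z_1)-v(x_l)$.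
2. $W_X$ and $W_Y$ have the same image in $(R/M)^{m-1}$.
3. If $m=l=n$, let $w_X(\zeta)=\det[\zeta,z^X_1,\dots,z^X_{n-2}]\cdot\det V_X$ for $\zeta\in R^{n-1}$, so that $\det[\zeta,N_X]=\Pi\nu^X\,w_X(\zeta)$; define $w_Y$ likewise. With $\sigma=\Pi\nu^Y/\Pi\nu^X\in R_M^\times$ we have
$$w_X(\zeta)\equiv\varepsilon^n\sigma\,w_Y(\zeta)\pmod{z_1^\circ R_M}\qquad\text{for all }\zeta.$$

*Proof.* (1) Put $\tau=v(z_1)>0$. As $d_z=\gcd(z_1,x_l)$, we have $v(z_1^\circ)=\tau-\min(\tau,v(x_l))$. This is positive, so $v(x_l)<\tau$ and $v(z_1^\circ)=\tau-v(x_l)$. Hence $v(x_i)<\tau$ for all $i$, and Lemma 7(1) gives $v(y_i)=v(x_i)$, $v(\nu^X_i)=v(x_{i+1})$ and $v(\nu^Y_i)=v(y_{i+1})$. Lemma 7(2) with $k=l-1$ gives $v(\chi^X)=v(x_l)$ and $v(\chi^Y)=v(y_l)$.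

**A relation between $N_X$ and $N_Y$.** *This prepares (2) and (3).* All entries of the third matrix $N_Z$ are divisible by $\nu^Z_1$, hence by $z_2$ and by $z_1$. From $N_C=N_A+N_B$ we get, in the three cases, $N_C=N_B+N_A$, $N_C=N_A+N_B$, $-N_B=N_A-N_C$; so $\varepsilon N_Y=N_X+z_1G$ with a matrix $G$ over $R$. Multiplying by $V_X^{-1}$, the columns of $\varepsilon N_YV_X^{-1}$ are $\nu^X_iz^X_i+z_1g_i$ with $g_i\in R^{m-1}$.

(2) If $l=2$, both images are $0$. In general, over $R_M$ these columns are $\nu^X_i\bigl(z^X_i+(z_1/\nu^X_i)g_i\bigr)$, where $\nu^X_i\ne0$ and $z_1/\nu^X_i\in MR_M$ by (1). They lie in the $R_M$-span of $W_Y$, which is a direct summand of $R_M^{m-1}$, so the quotient is torsion-free. Hence $z^X_i+(z_1/\nu^X_i)g_i$ lies in that span. Reducing modulo $M$, the image of $W_X$ is contained in the image of $W_Y$. Both are spanned by $l-2$ members of a basis of $(R/M)^{m-1}$, so both have dimension $l-2$, and they are equal.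

(3) The formula $\det[\zeta,N_X]=\Pi\nu^X\,w_X(\zeta)$ follows from $[\zeta,N_X]=[\zeta,z^X_1,\dots,z^X_{n-2}]\,(1\oplus\mathrm{diag}(\nu^X)V_X)$. Also $\sigma$ is a unit of $R_M$ by (1). For $n=2$, $w_X$ and $w_Y$ are the identity, $\sigma=1$, and $\varepsilon^2=1$. Let $n\ge3$. Then
$$\det V_X\cdot\det[\zeta,\ \nu^X_iz^X_i+z_1g_i\ (i\le n-2)]=\det[\zeta,\varepsilon N_Y]=\varepsilon^{n-2}\,\Pi\nu^Y\,w_Y(\zeta).$$
Expand the left side multilinearly. The term without $g$'s is $\Pi\nu^X\,w_X(\zeta)$. The term using $z_1g_i$ exactly for $i$ in a set $K\ne\emptyset$ is divisible in $R_M$ by $z_1^{|K|}\prod_{i\notin K}\nu^X_i$. Pick $i_0\in K$. Since $v(z_1)\ge v(\nu^X_i)$ for $i\in K\setminus\{i_0\}$ and $v(\nu^X_{i_0})\le v(\nu^X_{n-2})$, this product is divisible by $z_1\Pi\nu^X/\nu^X_{n-2}$. So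
$$\varepsilon^{n-2}\,\Pi\nu^Y\,w_Y(\zeta)\equiv\Pi\nu^X\,w_X(\zeta)\quad\text{modulo } z_1\,\Pi\nu^X/\nu^X_{n-2}.$$
Divide by $\Pi\nu^X$, which is nonzero by (1). By (1) the new modulus has valuation $v(z_1)-v(\nu^X_{n-2})=v(z_1)-v(x_{n-1})\ge v(z_1)-v(x_n)=v(z_1^\circ)$. And $\varepsilon^{n-2}=\varepsilon^n$. $\square$

## 11. Rectangular matrices: room to move

*We prove sufficiency in Theorem A by induction on $l$, for all $m>l$ and all chains of length $l$ at once.* The case $l=0$ is trivial. For $l\ge1$, Section 6 lets us assume that $a_1,b_1,c_1$ are nonzero and pairwise coprime. For $l=1$ we have $m\ge2$, and we use the columns $a_1f_A^T$, $b_1f_B^T$, $c_1f_C^T$ from (3), padded with zeros.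

Let $l\ge2$. By Lemma 5 the inner chains satisfy $(\mathrm I)_{l-2}$, and $m-1>l-2$, so by induction there are $(m-1)\times(l-2)$ matrices $N_A+N_B=N_C$ with invariant factors $\nu^A,\nu^B,\nu^C$. Here $e=m-l+1\ge2$, so (F2) is available in $R^e$. By Lemmas 9 and 3 it remains to find $\omega_A,\omega_B,\omega_C$ satisfying (12) with all $\pi_X(\omega_X)$ unimodular. Note that, since $U_X$ is invertible modulo $M$, $\pi_X(\zeta)\not\equiv0$ modulo $M$ if and only if $\zeta$ modulo $M$ is not in the image of $W_X$ in $(R/M)^{m-1}$.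

**Step 1: $\omega_C$.** Choose any $\omega_C$ with $\pi_C(\omega_C)$ unimodular.

**Step 2: $\omega_B$.** *We correct $\kappa_a\omega_C$ by a multiple of $a_1^\circ$.* Let $M\ni a_1^\circ$. Then $\omega_C$ modulo $M$ is not in the image of $W_C$, which equals the image of $W_B$ by Lemma 10(2); and $\kappa_a$ is a unit modulo $M$. So $\pi_B(\kappa_a\omega_C)\not\equiv0$ modulo $M$. Hence the coordinates of $\pi_B(\kappa_a\omega_C)$ together with $a_1^\circ$ generate $R$. By (F2) there is $\bar\zeta\in R^e$ with $\pi_B(\kappa_a\omega_C)+a_1^\circ\bar\zeta$ unimodular, and $\bar\zeta=\pi_B(\zeta)$ for some $\zeta$ by surjectivity. Put $\omega_B=\kappa_a\omega_C+a_1^\circ\zeta$.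

**Step 3: $\omega_A$.** *Two congruences must be met at once; their moduli are coprime.* Choose $\rho\in R^{m-1}$ with $\rho\equiv\kappa_b\omega_C\ (b_1^\circ)$ and $\rho\equiv\kappa_c\omega_B\ (c_1^\circ)$. If $M\ni b_1^\circ$, then $\omega_C$ modulo $M$ is not in the image of $W_C$, which is that of $W_A$, and $\kappa_b$ is a unit modulo $M$; so $\pi_A(\rho)\not\equiv0$ modulo $M$. If $M\ni c_1^\circ$, the same follows with $\omega_B$, $W_B$, $\kappa_c$. So the coordinates of $\pi_A(\rho)$ together with $b_1^\circ c_1^\circ$ generate $R$. By (F2) and surjectivity of $\pi_A$ there is $\omega_A\equiv\rho\ (b_1^\circ c_1^\circ)$ with $\pi_A(\omega_A)$ unimodular.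

Now (12) holds, and with the necessity from Section 5 Theorem A is proved. $\square$

## 12. Square matrices: determinants replace the missing room

In the square case $e=1$, where (F2) fails: a unimodular vector in $R^1$ is a unit, and correcting by multiples of $a_1^\circ$ may never reach one. Here the congruences on determinants are used.

*We prove sufficiency in Theorem B.* Assume (I) and two of $(\delta),(\theta),(\eta)$, with $n\ge2$. By Section 6 we may assume that $a_1,b_1,c_1$ are nonzero and pairwise coprime. Take $m=l=n$. By Lemma 5 and Theorem A (as $n-1>n-2$) there are $(n-1)\times(n-2)$ matrices $N_A+N_B=N_C$ with invariant factors $\nu^A,\nu^B,\nu^C$.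

The linear maps $w_X:R^{n-1}\to R$ of Lemma 10(3) vanish on $W_X$ and take the value $\pm\det U_X\det V_X$, a unit, on the last column of $U_X$. So $w_X$ is $\pi_X$ times a unit, and $w_X$ is surjective. We look for $\omega$'s satisfying (12) with $w_A(\omega_A)=w_B(\omega_B)=w_C(\omega_C)=1$; then the $\pi_X(\omega_X)$ are units.

**Lemma 11.** Let $(X,Y;z,\varepsilon)$ be as in (10). If $w_Y(\omega_Y)=1$, then $w_X(\kappa_z\omega_Y)\equiv1\ (z_1^\circ)$.

*Proof.* By (F0) we check at each $M$ with $v(z_1^\circ)>0$. There Lemma 10(1) holds; in particular $v(x_i)=v(y_i)<v(z_1)$ for all $i\le n$.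

**Step 1: what the determinant congruences say at $M$.** We show that in $R_M$
$$\Pi y\equiv\varepsilon^n\,\Pi x\pmod{z_1x_1\cdots x_{n-1}}.\tag{14}$$
Exactly two of $\delta,\theta,\eta$ involve the chain $z$, and at least one of these two belongs to an assumed congruence. Each of the two has valuation $v(z_1)+\sum_{i<n}v(x_i)$: a product with $k\ge1$ factors from $z$ and $n-k$ factors from $x$ or $y$ has valuation at least
$$k\,v(z_1)+\sum_{i\le n-k}v(x_i)\ \ge\ v(z_1)+\sum_{i\le n-1}v(x_i),$$
with equality for the product with $k=1$. Moreover $v(\Pi z)\ge n\,v(z_1)\ge v(z_1)+\sum_{i<n}v(x_i)$, so $\Pi z$ drops out of the congruence. What remains is: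

- for $z=a$: $\Pi c\equiv\Pi b$, from $(\delta)$ or from $(\eta)$;
- for $z=b$: $\Pi c\equiv\Pi a$, from $(\delta)$ or from $(\theta)$;
- for $z=c$: $\Pi b\equiv(-1)^n\Pi a$, from $(\theta)$ or from $(\eta)$.

This is (14). Divide it by $\Pi x$, which has finite valuation at $M$. The modulus becomes $z_1/x_n$, of valuation $v(z_1)-v(x_n)=v(z_1^\circ)$. As $\varepsilon^{2n}=1$, we get
$$\varepsilon^n\,\Pi y/\Pi x\equiv1\pmod{z_1^\circ R_M}.\tag{15}$$

**Step 2: the value of $\kappa_z$ at $M$.** By (11), $x_1(\chi^X/d_z)\kappa_z\equiv y_1(\chi^Y/d_z)\ (z_1^\circ)$. Here $x_1\chi^X/d_z$ is a unit of $R_M$, since $v(x_1)=0$ by coprimality and $v(\chi^X)=v(x_n)=v(d_z)$ by Lemma 10(1). So $\kappa_z\equiv\dfrac{y_1\chi^Y}{x_1\chi^X}$ modulo $z_1^\circ R_M$.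

**Step 3: conclusion.** By linearity of $w_X$, Lemma 10(3), Step 2, (9) and (15),
$$w_X(\kappa_z\omega_Y)\equiv\varepsilon^n\sigma\,\kappa_z\,w_Y(\omega_Y)\equiv\varepsilon^n\,\frac{y_1\chi^Y\,\Pi\nu^Y}{x_1\chi^X\,\Pi\nu^X}=\varepsilon^n\,\frac{\Pi y}{\Pi x}\equiv1\pmod{z_1^\circ R_M}.\qquad\square$$

**Choice of the columns.** *Corrections by multiples of the moduli now reach the value $1$ exactly.* Choose $\omega_C$ with $w_C(\omega_C)=1$. By Lemma 11 for $(B,C;a,1)$, $w_B(\kappa_a\omega_C)=1+a_1^\circ\lambda$ with $\lambda\in R$. Take $\zeta$ with $w_B(\zeta)=1$ and put $\omega_B=\kappa_a\omega_C-a_1^\circ\lambda\zeta$; then $w_B(\omega_B)=1$. Choose $\rho\in R^{n-1}$ with $\rho\equiv\kappa_b\omega_C\ (b_1^\circ)$ and $\rho\equiv\kappa_c\omega_B\ (c_1^\circ)$. By Lemma 11 for $(A,C;b,1)$ and $(A,B;c,-1)$, $w_A(\rho)\equiv1$ modulo $b_1^\circ$ and modulo $c_1^\circ$. As these are coprime, $w_A(\rho)=1+b_1^\circ c_1^\circ\lambda'$ with $\lambda'\in R$. Take $\zeta'$ with $w_A(\zeta')=1$ and put $\omega_A=\rho-b_1^\circ c_1^\circ\lambda'\zeta'$;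 then $w_A(\omega_A)=1$. So (12) holds.

**The determinants.** By Lemmas 9 and 3 there are $A\in\mathcal O_a$, $B\in\mathcal O_b$ with $C=A+B\in\mathcal O_c$. Since $w_A$ vanishes on the $z^A_i$, (13) gives $w_A(\hat\alpha)=\chi^Aw_A(\omega_A)=\chi^A$. Hence, by Lemma 3 and (9),
$$\det A=a_1\det[\hat\alpha,N_A]=a_1\,\Pi\nu^A\,w_A(\hat\alpha)=a_1\,\Pi\nu^A\,\chi^A=\Pi a,$$
and likewise $\det B=\Pi b$, $\det C=\Pi c$. With the necessity from Section 5, Theorem B is proved. $\square$

## 13. The inclusion of orbits, and some complements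

*Proof of Theorem C.* Necessity was shown in Section 5. For sufficiency, by Section 1 it is enough to find one $C\in\mathcal O_c$ of the form $A+B$. If $n=1$, the congruences are equalities and say $c_1=u_1a_1+u_2b_1$, so $c_1\in\mathcal O_a+\mathcal O_b$. If $n\ge2$, replace $a_n$ by $u_1a_n$ and $b_n$ by $u_2b_n$. The orbits and (I) do not change, and $\delta,\theta,\eta$ do not involve $a_n,b_n,c_n$. The congruences become $(\delta),(\theta),(\eta)$, and Theorem B applies. $\square$

**Complement 1 (exact determinants).** For $n\ge2$, the triples $(\det A,\det B,\det C)$ with $A\in\mathcal O_a$, $B\in\mathcal O_b$, $A+B=C\in\mathcal O_c$ are exactly the triples $(u_1\Pi a,u_2\Pi b,u_3\Pi c)$ with units $u_1,u_2,u_3$ such that (I) holds and $(\delta),(\theta),(\eta)$ hold for $u_1\Pi a,\ u_2\Pi b,\ u_3\Pi c$ in place of $\Pi a,\Pi b,\Pi c$. Indeed, the determinants always have this form, and one applies Theorem B after replacing $a_n,b_n,c_n$ by $u_1a_n,u_2b_n,u_3c_n$.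

**Complement 2 (redundancy).** Given (I) and $n\ge2$, any two of the three congruences in Theorem C, with the same $u_1,u_2$, imply the third. After absorbing $u_1,u_2$ into $a_n,b_n$, two of them suffice for the existence of $A,B,C$ by Theorem B, and the third is then necessary.

**Complement 3 (one congruence does not suffice for prescribed determinants).** Take $R=\mathbb Z$, $n=2$. In each case below (I) holds, because in each the gcd's appearing in (I) are all $1$: two of the three chains consist of units.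

- $a=(1,1)$, $b=(1,-1)$, $c=(5,5)$: here $\delta=1$, so $(\delta)$ holds. But $\theta=\eta=5$, and $\Pi c=25\equiv0$, while $\Pi a-\Pi b=2$ and $-\Pi a+\Pi b=-2$; so $(\theta)$ and $(\eta)$ fail.
- $a=(5,5)$, $b=(1,1)$, $c=(1,-1)$: here $\theta=1$, so $(\theta)$ holds. But $\delta=\eta=5$, and $\Pi c=-1$, while $\Pi a+\Pi b=26\equiv1$ and $-\Pi a+\Pi b=-24\equiv1$; so $(\delta)$ and $(\eta)$ fail.
- $a=(1,1)$, $b=(5,5)$, $c=(1,-1)$: here $\eta=1$, so $(\eta)$ holds. But $\delta=\theta=5$, and $\Pi c=-1$, while $\Pi a+\Pi b=26\equiv1$ and $\Pi a-\Pi b=-24\equiv1$; so $(\delta)$ and $(\theta)$ fail.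

**Complement 4 (rectangular matrices).** For $m\times l$ matrices with $m\ne l$ (transpose if $m<l$), the divisibility conditions (I) alone, for chains of length $\min(m,l)$, are necessary and sufficient; this is Theorem A.
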